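# Integral means of universal coverings under circular symmetrization: a counterexample

## 1. The punctured disc, unrolled

Let $\mathbb D$ be the open unit disk, fix $\beta>0$, and put $a=e^{-\beta}$. The function
$$f(z)=\exp\Bigl(-\beta\,\frac{1+z}{1-z}\Bigr)$$
maps $\mathbb D$ onto the punctured disc $\{0<|w|<1\}$ with $f(0)=a$. Indeed $G(z)=-\beta\frac{1+z}{1-z}$ maps $\mathbb D$ conformally onto the left half-plane $H=\{x+iy:x<0\}$, with $G(0)=-\beta$, and $\exp$ wraps $H$ infinitely often around the puncture.

Which points does $f$ take in the smaller disc $|z|<r$, and how often? A point $e^{-\sigma}e^{i\varphi}$ with $\sigma>0$ has one preimage $z_n$ for each integer $n$, given by $G(z_n)=-\sigma+i(\varphi+2\pi n)$. Solving $w=G(z)$ for $z$ gives $z=(w+\beta)/(w-\beta)$. So, with $w=-\sigma+iy$, the condition $|z|<r$ reads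
$$(\beta-\sigma)^2+y^2<r^2\bigl((\beta+\sigma)^2+y^2\bigr).$$
Put $\epsilon=\log(1/r)$, so that $\frac{1+r^2}{1-r^2}=\coth\epsilon$. Collecting terms and dividing by $1-r^2$, we get
$$|z|<r\iff y^2<2\beta\sigma\coth\epsilon-\beta^2-\sigma^2 .$$

Take $\beta=10$ and $\epsilon=\frac4{25}\sigma$, and let $\sigma\to0$. Since $\epsilon\coth\epsilon\to1$, the right side tends to $20\cdot\frac{25}{4}-100=25$. So in the limit the visible preimages, those in $|z|<r$, are the ones with $|\varphi+2\pi n|<5$. Let $|\varphi|\le\pi$. The index $n=0$ always qualifies, because $\pi<5$. One neighboring index qualifies exactly when $2\pi-|\varphi|<5$, that is, when $|\varphi|>2\pi-5\approx1.28$. No other index qualifies, since all others have $|\varphi+2\pi n|\ge 2\pi>5$. (For $\varphi=\pi$ the two visible indices are $n=0$ and $n=-1$.) So near the unit circle the image of $|z|<r$ covers directions near that of the base point $a>0$ once, and directions near the opposite one twice.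

Now bite a small notch out of the rim of the punctured disc, in direction $e^{i\psi}$, and take the universal covering of the damaged domain, still sending $0$ to $a$. How do the integral means of $\log|f|$ over $|z|=r$ depend on $\psi$? Seen from $a$, the direction $-1$ is the least exposed part of the rim, so a notch there ought to reduce $f$ least. But a notch at $-1$ damages two visible sheets of the covering at once. These two considerations pull in opposite directions, and the lecture is about which of them wins. Rotating the notch to $-1$ is an instance of circular symmetrization, so we are testing a general inequality.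

## 2. Circular symmetrization, universal coverings, and the inequality

**Definition (circular symmetrization).** For a domain $\Omega\subset\mathbb C$, the set $\Omega^*$ is defined as follows. First, $0\in\Omega^*$ iff $0\in\Omega$. For $0<\rho<\infty$ let $m(\rho)$ be the linear measure of $\{\theta\in(-\pi,\pi]:\rho e^{i\theta}\in\Omega\}$. Then $\Omega^*\cap\{|z|=\rho\}$ is empty if $m(\rho)=0$, is the whole circle if $\{|z|=\rho\}\subset\Omega$, and otherwise equals $\{\rho e^{i\theta}:|\theta|<m(\rho)/2\}$.

For example, the upper half-plane meets each circle $|z|=\rho$ in an open arc of angle $\pi$, so its symmetrization is the right half-plane.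

**Definition (universal covering map).** A universal covering map of $\mathbb D$ onto a domain $D$ is a holomorphic covering map $\mathbb D\to D$. It exists when $\mathbb C\setminus D$ has at least two points, and the value at $0$ determines it up to a rotation of $\mathbb D$.

The map $f=e^G$ of Section 1 is an example: $\exp:H\to\{0<|w|<1\}$ is a covering with simply connected total space $H$, and $G:\mathbb D\to H$ is conformal.

Here is the known result. Suppose $\Omega^*$ is simply connected and not the whole plane, $f$ is holomorphic in $\mathbb D$ with $f(\mathbb D)\subset\Omega$, and $F$ is a conformal map of $\mathbb D$ onto $\Omega^*$ with $F(0)=|f(0)|$. Then for each convex increasing $\Phi:\mathbb R\to\mathbb R$ and each $0<r<1$,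
$$\int_{-\pi}^{\pi}\Phi(\log|f(re^{i\theta})|)\,d\theta\le\int_{-\pi}^{\pi}\Phi(\log|F(re^{i\theta})|)\,d\theta ,\tag{1}$$
where $\Phi(-\infty)$ means $\lim_{t\to-\infty}\Phi(t)$. In particular the maximum moduli satisfy $M(r,f)\le M(r,F)$, and $|f'(0)|\le|F'(0)|$. Weitsman proved that these two last inequalities extend to multiply connected $\Omega^*$, with $F$ a universal covering map of $\mathbb D$ onto $\Omega^*$ with $F(0)=|f(0)|$. The problem is whether the full inequality (1) extends as well:

*Let $\Omega^*$ be multiply connected with at least two points in $\mathbb C\setminus\Omega^*$, let $f$ be holomorphic in $\mathbb D$ with $f(\mathbb D)\subset\Omega$, and let $F$ be a universal covering map of $\mathbb D$ onto $\Omega^*$ with $F(0)=|f(0)|$. Does (1) hold for every convex increasing $\Phi$ and every $0<r<1$?*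

The answer is no, and notched annuli suffice to show it. Throughout, $0\le R<1$, $R<a<1$, $\delta,\tau>0$ with $e^{-\delta}>a$ and $\tau<\pi$, and $\psi\in[0,\pi]$. Put
$$\Omega_\psi=\{R<|z|<1\}\setminus\{\rho e^{i\varphi}:\ e^{-\delta}\le\rho<1,\ |\varphi-\psi|\le\tau\}.$$
This is a doubly connected domain. A circle $|z|=\rho$ with $R<\rho<e^{-\delta}$ lies in it. A circle with $e^{-\delta}\le\rho<1$ meets it in an open arc of angular length $2\pi-2\tau$. All other circles miss it, and $0\notin\Omega_\psi$. Hence $\Omega_\psi^*$ contains, on each circle of the middle kind, the arc $|\theta|<\pi-\tau$, and so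
$$\Omega_\psi^*=\Omega_\pi\qquad\text{for every }\psi .$$
Let $f_\psi$ be a universal covering map of $\mathbb D$ onto $\Omega_\psi$ with $f_\psi(0)=a$, and let $F=f_\pi$. Then $F$ is a universal covering map onto $\Omega_\psi^*$ with $F(0)=|f_\psi(0)|$, so $f_\psi$ and $F$ form an admissible pair for the problem.

**Theorem 1.** Let $R=0$, $a=e^{-10}$, $\tau=\frac12$, $\psi=\pi-1$, $s=e^{-\delta}$, $r=e^{-4\delta/25}$. For all sufficiently small $\delta>0$,
$$\int_{-\pi}^{\pi}\log^+\frac{|f_\psi(re^{i\theta})|}{s}\,d\theta>\int_{-\pi}^{\pi}\log^+\frac{|F(re^{i\theta})|}{s}\,d\theta .\tag{2}$$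
Thus the analogue of (1) for universal coverings fails for the convex increasing function $\Phi(t)=(t-\log s)^+$. It also fails for some $C^\infty$, strictly increasing, strictly convex $\Phi$.

**Theorem 2.** For every $R\in[0,1)$, $a\in(R,1)$ and $\varepsilon>0$ there are $\delta,\tau\in(0,\varepsilon)$, $\psi\in(\pi-\varepsilon,\pi)$ and $r,s\in(0,1)$ for which (2) holds.

**Theorem 3.** There are $R\in(0,1)$, $a,\delta,\tau$, $p\in(0,\infty)$ and $r\in(0,1)$ such that, with $\psi=0$,
$$\int_{-\pi}^\pi|f_0(re^{i\theta})|^p\,d\theta>\int_{-\pi}^\pi|F(re^{i\theta})|^p\,d\theta .\tag{3}$$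

So (1) fails near every round annulus and for every prescribed $|f(0)|$, and it fails also for some power mean $\Phi(t)=e^{pt}$. Since $\Omega_\psi$ is a rotation of $\Omega_\pi$, one may equally take $\Omega=\Omega^*=\Omega_\pi$ and move only the base point, to $f(0)=ae^{i(\pi-\psi)}$. In Theorem 3 this compares $f(0)=-a$ with $F(0)=a$.

A few choices of $\Phi$ can be settled at once. For $\Phi(t)=t$ both sides of (1) equal $2\pi\log a$, because $f_\psi$ and $F$ have no zeros and so $\log|f_\psi|$, $\log|F|$ are harmonic. For $\Phi(t)=(t-\log s)^+$ with $s\ge1$ both sides vanish, because $|f_\psi|,|F|<1$. If $0<s\le R$, then $(t-\log s)^+=t-\log s$ at all values taken, and again there is equality. The levels that matter are $R<s<1$, and we shall put $s$ very close to $1$, at the scale of the notch.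

The smooth part of Theorem 1 follows from (2). Mollify $(t-\log s)^+$ at a small scale and add $\eta e^t$ with a small $\eta>0$. The result is $C^\infty$, strictly increasing and strictly convex, and on $(-\infty,0]$ it differs from $(t-\log s)^+$ uniformly by as little as we like. Since $\log|f_\psi|$ and $\log|F|$ are negative, both integrals change by as little as we like, and the strict inequality survives.

## 3. The means as integrals of a truncated Green function

The aim of this section is to replace the integral means, which live on a circle in $\mathbb D$, by an integral along a vertical line in the logarithmic picture of Section 1. Put $B=\log(1/R)\in(0,\infty]$, $\beta=\log(1/a)\in(0,B)$,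
$$E_\psi=\bigcup_{n\in\mathbb Z}[\psi+2\pi n-\tau,\ \psi+2\pi n+\tau],$$
$$\widehat\Omega_\psi=\exp^{-1}(\Omega_\psi)=\{x+iy:-B<x<h(y)\},\qquad h=-\delta\text{ on }E_\psi,\quad h=0\text{ off }E_\psi .$$
So $\widehat\Omega_\psi$ is a strip (a half-plane if $R=0$) from whose right edge a box of depth $\delta$ and height $2\tau$ is removed once in each period $2\pi$. It is simply connected: choose $x_1$ with $\delta<x_1<B$, which is possible since $\delta<\beta<B$, and retract along horizontal segments onto the line $x=-x_1$. The map $\exp:\widehat\Omega_\psi\to\Omega_\psi$ is a covering, being the restriction of $\exp:\mathbb C\to\mathbb C\setminus\{0\}$ to a full preimage. Hence, if $G$ maps $\mathbb D$ conformally onto $\widehat\Omega_\psi$ with $G(0)=-\beta$, we may take $f_\psi=e^G$. Rotating $\mathbb D$ does not affect the means.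

**Definition (Green function).** For a simply connected domain $D\ne\mathbb C$ and a conformal map $G:\mathbb D\to D$ with $G(0)=w_0$, the Green function of $D$ with pole $w_0$ is $g(w)=\log\bigl(1/|G^{-1}(w)|\bigr)$. It is positive and harmonic in $D\setminus\{w_0\}$, $g(w)+\log|w-w_0|$ is harmonic near $w_0$, and $g\to0$ at every boundary point, including $\infty$ if $D$ is unbounded, since $|G^{-1}(w)|\to1$ there.

In Section 1 we found $z=(w+\beta)/(w-\beta)$, so the Green function of $H$ with pole $-\beta$ is $g_H(w)=\log\bigl|\frac{w-\beta}{w+\beta}\bigr|$. Let $g_\psi$ be the Green function of $\widehat\Omega_\psi$ with pole $-\beta$, extended by $0$ outside $\widehat\Omega_\psi$.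

We also recall Jensen's formula: if $k$ is holomorphic in $\mathbb D$, $k(0)\ne0$ and $0<r<1$, then $\frac1{2\pi}\int_{-\pi}^\pi\log|k(re^{i\theta})|\,d\theta=\log|k(0)|+\sum\log^+(r/|z|)$, summed over the zeros $z$ of $k$ with multiplicity.

**Lemma 1.** For $0<r,s<1$,
$$\int_{-\pi}^{\pi}\log^+\frac{|f_\psi(re^{i\theta})|}{s}\,d\theta=2\pi\log^+\frac as+J_\psi(\log s,r),\qquad J_\psi(x,r)=\int_{\mathbb R}\Bigl(g_\psi(x+iy)-\log\frac1r\Bigr)^+dy .$$

*Proof.* **Step 1: Jensen at each point of $|w|=s$.** For $se^{i\varphi}\ne a$, Jensen's formula for $f_\psi-se^{i\varphi}$ gives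
$$\frac1{2\pi}\int_{-\pi}^\pi\log|f_\psi(re^{i\theta})-se^{i\varphi}|\,d\theta=\log|a-se^{i\varphi}|+N(\varphi),\qquad N(\varphi)=\sum_{f_\psi(z)=se^{i\varphi}}\log^+\frac r{|z|} .$$
The solutions are all simple, because $f_\psi$ is locally injective.

**Step 2: average over $\varphi$.** We use $\frac1{2\pi}\int_{-\pi}^\pi\log|w-se^{i\varphi}|\,d\varphi=\log\max(|w|,s)=\log s+\log^+(|w|/s)$. The integrand $\log|f_\psi-se^{i\varphi}|$ is bounded above by $\log2$, so the order of integration may be exchanged. Integrating Step 1 over $\varphi\in(-\pi,\pi)$ gives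
$$2\pi\log s+\int_{-\pi}^\pi\log^+\frac{|f_\psi(re^{i\theta})|}s\,d\theta=2\pi\log s+2\pi\log^+\frac as+\int_{-\pi}^\pi N(\varphi)\,d\varphi .$$

**Step 3: unroll $N$.** The equation $e^{G(z)}=se^{i\varphi}$ means that $G(z)$ is one of the points $\log s+i(\varphi+2\pi n)$ lying in $\widehat\Omega_\psi$, and each such point comes from exactly one $z$. Since $\log(1/|z|)=g_\psi(G(z))$, that $z$ contributes $\log^+(r/|z|)=(g_\psi(G(z))-\log\frac1r)^+$. Points outside $\widehat\Omega_\psi$ contribute $0$ to the formula below by our convention. So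
$$N(\varphi)=\sum_{n\in\mathbb Z}\Bigl(g_\psi(\log s+i\varphi+2\pi in)-\log\frac1r\Bigr)^+ ,$$
and integrating over one period of $\varphi$ turns the sum over $n$ into the integral over $\mathbb R$. $\square$

Note that the truncation by $\log\frac1r$ acts on each sheet separately, before the sheets are added. The term $2\pi\log^+(a/s)$ is the same for all $\psi$. Comparing $f_\psi$ with $F$ therefore amounts to comparing $J_\psi$ with $J_\pi$.

## 4. Shallow notches: the first-order formula

The Green function $g_\psi$ is not explicit. But if the notch depth $\delta$, the depth $\sigma=-\log s$ of the line, and the truncation $\log\frac1r$ all tend to $0$ at the same rate, then $J_\psi/\sigma$ has an explicit limit. This section computes it.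

Let $g_S,g_H$ be the Green functions with pole $-\beta$ of $S=\{-B<x<0\}$ and $H=\{x<0\}$, extended by $0$. By the maximum principle $0\le g_\psi\le g_S\le g_H$. For instance, $g_S-g_\psi$ is harmonic in $\widehat\Omega_\psi$ (the singularity at $-\beta$ cancels), and its lower limit at each boundary point and at $\infty$ is $\ge0$. From the formula for $g_H$,
$$g_H(x+iy)=\frac12\log\Bigl(1+\frac{4\beta|x|}{(\beta-|x|)^2+y^2}\Bigr)\qquad(x<0),$$
and $\log(1+t)\le t$ yields
$$g_H(x+iy)\le\frac{2\beta|x|}{\beta^2/4+y^2}\le\frac{8|x|}\beta\qquad(-\beta/2\le x\le0).\tag{4}$$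
By reflection, $g_S$ continues harmonically across $x=0$, where it vanishes. So with $q(y)=-\partial_xg_S(iy)$,
$$\frac{g_S(-\sigma+iy)}\sigma\to q(y)\quad(\sigma\to0^+)\quad\text{locally uniformly in }y.\tag{5}$$

The density $q$ is explicit. If $B=\infty$, differentiating the formula for $g_H$ gives $q(y)=\frac{2\beta}{\beta^2+y^2}$. If $B<\infty$, the map $\zeta=e^{-i\pi w/B}$ takes $S$ onto the upper half-plane, because $\arg\zeta=-\pi x/B\in(0,\pi)$. It takes the pole to $e^{i\vartheta}$ with $\vartheta=\pi\beta/B\in(0,\pi)$, and $iy$ to $t=e^{\pi y/B}$. The Green function $\log\bigl|\frac{\zeta-e^{-i\vartheta}}{\zeta-e^{i\vartheta}}\bigr|$ of the half-plane has inner normal derivative $\frac{2\sin\vartheta}{t^2-2t\cos\vartheta+1}$ at $t$. Multiplying by $|d\zeta/dw|=\pi t/B$ we get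
$$q(y)=\frac\pi B\,\frac{\sin\vartheta}{\cosh(\pi y/B)-\cos\vartheta},\qquad\vartheta=\frac{\pi\beta}B .\tag{6}$$
In all cases $q$ is positive, continuous, even, and strictly decreasing on $[0,\infty)$. By (4) and (5), $q(y)\le2\beta/(\beta^2/4+y^2)$.

**Lemma 2.** Fix $\lambda>0$, $\kappa>0$, $\tau$, $\psi$. Let $\delta=\lambda\sigma$ and $r=e^{-\kappa\sigma}$. Then
$$\lim_{\sigma\to0^+}\frac{J_\psi(-\sigma,r)}\sigma=\int_{\mathbb R}\Bigl(q(y)\bigl(1-\min(\lambda,1)1_{E_\psi}(y)\bigr)-\kappa\Bigr)^+dy .$$

In words: far from the notches the line $x=-\sigma$ does not feel them. In front of a notch the boundary has moved in by $\lambda\sigma$, so the Green function there is about $q$ times the remaining distance $(1-\lambda)^+\sigma$.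

*Proof.* **Step 1: reduce to a pointwise limit.** We have $J_\psi(-\sigma,r)/\sigma=\int_{\mathbb R}(g_\psi(-\sigma+iy)/\sigma-\kappa)^+dy$. By (4) the integrand is at most $2\beta/(\beta^2/4+y^2)$ for $\sigma\le\beta/2$, and this is integrable. By dominated convergence it suffices to show, for each $y\notin\partial E_\psi$,
$$\frac{g_\psi(-\sigma+iy)}\sigma\to q(y)\bigl(1-\min(\lambda,1)1_{E_\psi}(y)\bigr).\tag{7}$$

**Step 2: bound the loss $v=g_S-g_\psi$ globally.** The function $v\ge0$ is harmonic in $\widehat\Omega_\psi$ with the singularity at $-\beta$ removed. It is bounded, because $v\le g_S$ away from the pole. At boundary points of $\widehat\Omega_\psi$ lying on $\partial S$, and at $\infty$, $v\to0$ because $v\le g_S$ and $g_S\to0$ there. The remaining boundary points lie on edges of the removed boxes, where $-\delta\le x\le0$. There the upper limit of $v$ is at most $g_S\le8\delta/\beta$ by (4), if $\delta\le\beta/2$. The maximum principle gives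
$$0\le v\le\frac{8\delta}\beta\qquad\text{in }\widehat\Omega_\psi .\tag{8}$$

**Step 3: recall a harmonic measure.** In a half-disc of radius $d$, the harmonic measure of the semicircle, seen from the point at distance $t$ from the center on the axis of symmetry, is $\frac4\pi\arctan(t/d)\le\frac{4t}{\pi d}$. To see this, let $A(z)$ be the angle under which the diameter is seen from $z$. It is harmonic, equals $\pi$ on the diameter and $\pi/2$ on the semicircle, so the harmonic measure is $2-\frac2\pi A$. On the axis $A=2\arctan(d/t)=\pi-2\arctan(t/d)$. Below we compare bounded harmonic functions in half-discs. The two corners, where boundary values may jump, do not matter, since for bounded functions the maximum principle ignores finitely many boundary points.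

**Step 4: $y\notin E_\psi$.** Choose $d<B$ with $(y-d,y+d)\cap E_\psi=\emptyset$. The half-disc $\{|w-iy|<d,\ \operatorname{Re}w<0\}$ lies in $\widehat\Omega_\psi$. On its diameter $v\to0$, and inside it (8) holds with $\delta=\lambda\sigma$. So by Step 3, for $\sigma<d$,
$$v(-\sigma+iy)\le\frac{8\lambda\sigma}\beta\cdot\frac{4\sigma}{\pi d}=o(\sigma),$$
and (7) follows from (5).

**Step 5: $y$ interior to $E_\psi$, $\lambda\ge1$.** Then $-\sigma\ge-\lambda\sigma=h(y)$, so $-\sigma+iy\notin\widehat\Omega_\psi$ and $g_\psi=0$ there. This is (7).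

**Step 6: $y$ interior to $E_\psi$, $\lambda<1$.** Choose $d<B/2$ with $[y-d,y+d]\subset E_\psi$. For small $\sigma$ the half-disc $\{|w-(-\lambda\sigma+iy)|<d,\ \operatorname{Re}w<-\lambda\sigma\}$ lies in $\widehat\Omega_\psi$. On its diameter $g_\psi\to0$, so $v$ has boundary values $g_S$. On its semicircle $0\le v\le8\lambda\sigma/\beta$ by (8). The point $-\sigma+iy$ lies on the axis at distance $(1-\lambda)\sigma$ from the center. So with $\omega_\sigma=\frac4\pi\arctan\frac{(1-\lambda)\sigma}d\to0$,
$$(1-\omega_\sigma)\min_{|t-y|\le d}g_S(-\lambda\sigma+it)\le v(-\sigma+iy)\le\max_{|t-y|\le d}g_S(-\lambda\sigma+it)+\frac{8\lambda\sigma}\beta\,\omega_\sigma .$$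
Divide by $\sigma$ and let $\sigma\to0$. By (5), all limit points of $v(-\sigma+iy)/\sigma$ lie between $\lambda\min q$ and $\lambda\max q$ over $[y-d,y+d]$. Letting $d\to0$ gives $v(-\sigma+iy)/\sigma\to\lambda q(y)$, and with (5) we get $g_\psi(-\sigma+iy)/\sigma\to(1-\lambda)q(y)$, which is (7). $\square$

It is convenient to isolate what the notch costs. The limit in Lemma 2 equals $\int_{\mathbb R}(q-\kappa)^+dy-L_\psi$, where
$$L_\psi=\int_{E_\psi}\chi(q(y))\,dy,\qquad\chi(q)=(q-\kappa)^+-\bigl((1-\min(\lambda,1))q-\kappa\bigr)^+ .\tag{9}$$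
All these integrals are finite, since $(q-\kappa)^+$ is bounded with compact support. Consequently, if $L_\pi>L_\psi$, then $J_\psi(-\sigma,r)>J_\pi(-\sigma,r)$ for all small $\sigma$, and by Lemma 1 inequality (2) holds with $s=e^{-\sigma}$, $r=e^{-\kappa\sigma}$, $\delta=\lambda\sigma$. We want notches that cost more at $\pi$ than at $\psi$.

## 5. Without truncation, the symmetrized domain wins

The natural first test is to let $r$ be much closer to $1$ than $s$ is, so that the truncation disappears: in (9) this is $\kappa\to0$. Take $R=0$ and $\lambda=1$. Then $\chi(q)=(q-\kappa)^+$, and since $\tau<\pi$,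
$$L_\psi=\int_{\psi-\tau}^{\psi+\tau}Q_\kappa(y)\,dy,\qquad Q_\kappa(y)=\sum_{n\in\mathbb Z}\bigl(q(y+2\pi n)-\kappa\bigr)^+ .$$
As $\kappa\downarrow0$, $Q_\kappa$ increases to $P(y)=\sum_nq(y+2\pi n)$, and $L_\psi$ tends to $\int_{\psi-\tau}^{\psi+\tau}P$ by monotone convergence. The Fourier transform of $\frac{2\beta}{\beta^2+y^2}$ at $m$ is $2\pi e^{-\beta|m|}$, so Poisson summation gives
$$P(y)=\sum_{m\in\mathbb Z}e^{-\beta|m|}e^{imy}=\frac{\sinh\beta}{\cosh\beta-\cos y},$$
the Poisson kernel of the disc for the point $a=e^{-\beta}$. It is a strictly increasing function of $\cos y$. For $0<\psi<\pi$ we have $\cos(\psi+\tau)-\cos(\psi-\tau)=-2\sin\psi\sin\tau<0$, hence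
$$\frac{d}{d\psi}\int_{\psi-\tau}^{\psi+\tau}P\,dy=P(\psi+\tau)-P(\psi-\tau)<0 .$$
So for fixed $\psi\in[0,\pi)$ and $\kappa$ small enough, $L_\pi<L_\psi$, and for small $\sigma$ the map $F$ has the strictly larger mean, as (1) would predict. When all sheets count in full, only the exposure $P$ of the rim matters, and the notch at $-1$ is the cheapest.

This argument uses that $P$ decreases on $[0,\pi]$. For $\kappa>0$ the sum $Q_\kappa$ need not do so, because each term is truncated before summation. Return to $\beta=10$ and $\kappa=\frac4{25}$ from Section 1. Here $q(y)=20/(100+y^2)$ and $q(5)=\frac4{25}=\kappa$, so a term is positive exactly when $|y+2\pi n|<5$. On $[0,2\pi-5]$ only $n=0$ counts and $Q_\kappa=q-\kappa$ decreases, from $Q_\kappa(0)=0.04$. On $[2\pi-5,\pi]$ two terms count, and $Q_\kappa(y)=q(y)+q(2\pi-y)-2\kappa$ increases. Indeed its derivative is $q'(y)-q'(2\pi-y)$, which is positive for $y<\pi$ because $q'$ is strictly decreasing on $[0,5]$, as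
$$q''(y)=\frac{20(6y^2-200)}{(100+y^2)^3}<0\qquad\text{for }|y|<10/\sqrt3\approx5.77 .\tag{10}$$
At the end, $Q_\kappa(\pi)=2(q(\pi)-\kappa)\approx2(0.1820-0.16)\approx0.044>Q_\kappa(0)$. The two visible sheets opposite the base point make $\pi$ the most expensive place for a thin notch.

## 6. Two sheets opposite the base point: proof of Theorem 1

We have $B=\infty$, $\beta=10$, $\lambda=1$ (so $\sigma=\delta$), $q(y)=20/(100+y^2)$, $\kappa=\frac4{25}=q(5)$, and $\chi(q)=(q-\kappa)^+$. The integrand $\chi(q(y))$ in (9) is positive exactly for $|y|<5$.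

**Step 1: find the parts of the notches in $[-5,5]$.** With $\tau=\frac12$, since $\pi+\frac12<5<3\pi-\frac12$,
$$E_\pi\cap[-5,5]=[\pi-\tfrac12,\pi+\tfrac12]\cup[-\pi-\tfrac12,-\pi+\tfrac12].$$
For $\psi=\pi-1$ the components of $E_\psi$ are centered at $\pi-1$, $-\pi-1$, $3\pi-1$, $-3\pi-1$, and so on. Since $\pi+\frac32<5<3\pi-\frac32$,
$$E_\psi\cap[-5,5]=[\pi-\tfrac32,\pi-\tfrac12]\cup[-\pi-\tfrac32,-\pi-\tfrac12].$$

**Step 2: compare.** In each case two whole components, of total length $2$, lie where $q>\kappa$, so the constants $\kappa$ cancel in the difference. Reflecting the components on the negative axis by evenness of $q$, we get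
$$L_\pi-L_\psi=\int_{-1/2}^{1/2}\bigl[2q(\pi+t)-q(\pi-1+t)-q(\pi+1+t)\bigr]\,dt .$$
All arguments lie in $[\pi-\frac32,\pi+\frac32]\subset(0,4.65)$, where $q$ is strictly concave by (10). So the bracket is positive for each $t$, and $L_\pi>L_\psi$. By the conclusion drawn from (9), inequality (2) holds for all small $\delta$, with $s=e^{-\delta}$ and $r=e^{-4\delta/25}$. The smooth strictly convex $\Phi$ was obtained from (2) in Section 2. $\blacksquare$

In words: moving the notch from $\pi$ to $\pi-1$ moves its two visible copies to distances $\pi-1$ and $\pi+1$ from the center of the window, and concavity makes the sum smaller.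

## 7. Arbitrary annuli and base points: proof of Theorem 2

For a general $q$ there is no concavity at our disposal. Instead we choose the truncation so that two copies of the notch at $\pi$ are visible but only one copy of the notch at $\psi$ is. A factor of two then beats any small change of $q$.

**Step 1: choose the parameters.** Let $R$, $a$, $\varepsilon$ be given; we may use any value $0<\alpha<\min(\varepsilon,\frac12)$ so small that
$$q(\pi-2\alpha)<2q(\pi+\alpha/4),$$
which is possible because $q$ is continuous and $q(\pi)>0$. Put $\psi=\pi-\alpha$, $0<\tau<\min(\alpha/4,\varepsilon)$ and $\kappa=q(\pi+\alpha/2)>0$. Since $q$ is strictly decreasing on $[0,\infty)$, $\kappa<q(\pi+\alpha/4)$, so there is $\lambda\in(0,1)$ with $(1-\lambda)q(\pi+\alpha/4)\ge\kappa$.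

**Step 2: three facts about $\chi$.** Now $\chi(q)=(q-\kappa)^+-((1-\lambda)q-\kappa)^+$. Since $x\mapsto x^+$ is nondecreasing and $1$-Lipschitz, $0\le\chi(q)\le\lambda q$. If $(1-\lambda)q\ge\kappa$, then $\chi(q)=\lambda q$. If $q\le\kappa$, then $\chi(q)=0$.

**Step 3: the cost at $\pi$.** On the two components $\pm[\pi-\tau,\pi+\tau]$ of $E_\pi$ we have $|y|\le\pi+\alpha/4$, so $q\ge q(\pi+\alpha/4)$ and $\chi(q)=\lambda q$. Hence $L_\pi\ge4\tau\lambda\,q(\pi+\alpha/4)$.

**Step 4: the cost at $\psi$.** On the component of $E_\psi$ centered at $\pi-\alpha$ we have $y\ge\pi-\alpha-\tau\ge\pi-2\alpha>0$, so it contributes at most $2\tau\lambda\,q(\pi-2\alpha)$. The other components are centered at $-\pi-\alpha$, at $3\pi-\alpha$, and farther away, so on all of them $|y|\ge\pi+\alpha-\tau>\pi+\alpha/2$. There $q<\kappa$ and $\chi(q)=0$. Hence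
$$L_\psi\le2\tau\lambda\,q(\pi-2\alpha)<4\tau\lambda\,q(\pi+\alpha/4)\le L_\pi .$$

By the conclusion drawn from (9), inequality (2) holds for all small $\sigma$, with $s=e^{-\sigma}$ and $r=e^{-\kappa\sigma}$. Take $\sigma$ so small that also $\delta=\lambda\sigma<\varepsilon$ and $e^{-\delta}>a$. $\blacksquare$

## 8. Power means and a sign-changing Fourier transform: proof of Theorem 3

For $\Phi(t)=e^{pt}$ the sharp level $s$ is averaged out, but the truncation by $\log\frac1r$ remains. We first find the analogue of the limit formula when $p=1/\delta$, and then look for a case in which the averaged cost is larger at $\pi$ than at $0$.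

**Step 1: the limit of the power means.** Let $p=1/\delta$ and $r=e^{-\kappa\delta}$ with $\kappa>0$ fixed. For real $t$,
$$e^{pt}=\int_{\mathbb R}p^2e^{px}(t-x)^+dx .$$
Put $t=\log|f_\psi(re^{i\theta})|<0$, so that only $x<0$ matters, integrate over $\theta$, apply Lemma 1 with $\log s=x$, and substitute $x=-\delta u$ in the second term:
$$\int_{-\pi}^\pi|f_\psi(re^{i\theta})|^pd\theta=\int_{-\infty}^0p^2e^{px}\,2\pi(-\beta-x)^+dx+\int_0^\infty e^{-u}\,\frac{J_\psi(-\delta u,r)}\delta\,du .\tag{11}$$
The first term does not depend on $\psi$. For fixed $u>0$ apply Lemma 2 with $\sigma=\delta u$, $\lambda=1/u$, and $\kappa/u$ in place of $\kappa$. The hypotheses match, since $\lambda\sigma=\delta$ and $(\kappa/u)\sigma=\kappa\delta$. Multiplying the limit by $u$,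
$$\frac{J_\psi(-\delta u,r)}\delta\to\int_{\mathbb R}\Bigl(q(y)\bigl(u-\min(1,u)1_{E_\psi}(y)\bigr)-\kappa\Bigr)^+dy\qquad(\delta\to0).$$
To pass to the limit in (11) we need a bound. The identity $\int_{\mathbb R}\log\frac{A^2+y^2}{C^2+y^2}\,dy=2\pi(A-C)$ for $A,C\ge0$ follows by differentiating in $A$. With $X=\delta u$ it gives
$$J_\psi(-X,r)\le\int_{\mathbb R}g_H(-X+iy)\,dy=\pi\bigl((\beta+X)-|\beta-X|\bigr)=2\pi\min(X,\beta)\le2\pi\delta u .$$
So the integrand in (11) is at most $2\pi ue^{-u}$, and dominated convergence applies. In the limit we exchange the $u$- and $y$-integrals (the integrand is nonnegative) and use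
$$W(q):=\int_0^\infty e^{-u}(uq-\kappa)^+du=\int_{\kappa/q}^\infty e^{-u}(uq-\kappa)\,du=q\,e^{-\kappa/q}.$$
On $E_\psi$ the factor $u-\min(1,u)=(u-1)^+$ gives $\int_1^\infty e^{-u}((u-1)q-\kappa)^+du=e^{-1}W(q)$. So the last term of (11) tends to
$$\int_{\mathbb R}W(q)\,dy-(1-e^{-1})\int_{\psi-\tau}^{\psi+\tau}K(y)\,dy,\qquad K(y)=\sum_{n\in\mathbb Z}W(q(y+2\pi n)).$$
Since $W(q)\le q\le2\beta/(\beta^2/4+y^2)$, the integral converges and the series converges locally uniformly, so $K$ is continuous. If $K(\pi)>K(0)$ for some $R,a,\kappa$, then for $\tau$ small the subtracted integral is larger for $\psi=\pi$ than for $\psi=0$. Then, for $\delta$ small, (3) holds. It remains to find such $R,a,\kappa$.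

**The punctured disc does not help here.** For $R=0$ we have $W(q(y))=\frac{2\beta}{\beta^2+y^2}\,e^{-\kappa(\beta^2+y^2)/(2\beta)}$. Its Fourier transform is, up to a positive constant, the convolution of $e^{-\beta|\xi|}$ with a Gaussian, hence positive everywhere. By Poisson summation, $K(\pi)-K(0)$ is $-\frac2\pi$ times the sum of this transform over odd $m\ge1$, so $K(\pi)<K(0)$ for every $\beta$ and $\kappa$. To make $K(\pi)>K(0)$ we need a density whose transform can be negative. This is why $R\in(0,1)$: in the annulus the Gaussian is replaced by $e^{-b\cosh Y}$, whose transform is a Bessel function of imaginary order, and that oscillates.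

**Step 2: normalize the annulus.** Write $B=\pi\nu$ with $\nu>0$, so $\pi/B=1/\nu$, and let $\kappa=\frac b\nu\sin\vartheta$ with $b\in(0,1)$. By (6), $\kappa/q(y)=b\,(\cosh(y/\nu)-\cos\vartheta)$, so $K(y)$ equals $\frac1\nu\sin\vartheta$ times $\sum_nw_\vartheta\bigl(\frac{y+2\pi n}\nu\bigr)$, where
$$w_\vartheta(Y)=\frac{e^{-b(\cosh Y-\cos\vartheta)}}{\cosh Y-\cos\vartheta}.$$
For $\vartheta\in[\frac\pi2,\pi]$ we have $\cosh Y-\cos\vartheta\ge\cosh Y\ge1$, so $0\le w_\vartheta(Y)\le e^{-b\cosh Y}$, and the sums are continuous in $\vartheta$ up to $\vartheta=\pi$. The value $\vartheta=\pi$ itself is not allowed, since it would put the base point on the inner circle. But with $w=w_\pi$ and $T=2\pi/\nu$ it suffices to find $\nu,b$ such that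
$$\sum_nw(\tfrac T2+nT)>\sum_nw(nT),\tag{12}$$
because then the same inequality holds for $w_\vartheta$ with $\vartheta<\pi$ close to $\pi$, that is, for $\beta=\vartheta B/\pi=\vartheta\nu<B$, and this is $K(\pi)>K(0)$.

**Step 3: Poisson summation.** Let $\hat w(\xi)=\int_{\mathbb R}w(Y)\cos(\xi Y)\,dY$. The function $w$ is smooth and even, and it and all its derivatives decay faster than any exponential, so $\sum_nw(Y+nT)=\frac1T\sum_m\hat w(m\nu)e^{im\nu Y}$. At $Y=T/2$ the exponential is $(-1)^m$, hence
$$\sum_nw(\tfrac T2+nT)-\sum_nw(nT)=-\frac4T\sum_{m\ge1,\ m\text{ odd}}\hat w(m\nu).\tag{13}$$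
We shall choose $\nu$ large and $b$ suitable so that $\hat w(\nu)$ is negative and dominates the other terms.

**Step 4: a formula for $\hat w$.** Integrating $e^{-t(1+\cosh Y)}$ in $t$ from $0$ to $b$ shows that
$$w(Y)=\frac{e^{-b(1+\cosh Y)}}{1+\cosh Y}=\frac1{1+\cosh Y}-\int_0^be^{-t(1+\cosh Y)}dt .$$
For $\xi>0$ put $I=\int_{\mathbb R}\frac{e^{i\xi Y}}{1+\cosh Y}\,dY$. Integrating around the rectangle with sides on $\operatorname{Im}Y=0$ and $\operatorname{Im}Y=2\pi$, we get $I(1-e^{-2\pi\xi})=2\pi i\operatorname{Res}_{Y=i\pi}$. With $Y=i\pi+\eta$ we have $1+\cosh Y=1-\cosh\eta=-\frac{\eta^2}2(1+O(\eta^2))$ and $e^{i\xi Y}=e^{-\pi\xi}(1+i\xi\eta+\cdots)$, so the residue is $-2i\xi e^{-\pi\xi}$. Thus $I=\frac{4\pi\xi e^{-\pi\xi}}{1-e^{-2\pi\xi}}=\frac{2\pi\xi}{\sinh\pi\xi}$, and $I$ equals the cosine integral since the integrand's denominator is even.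

For the other term recall the modified Bessel function $K_\mu(t)=\int_0^\infty e^{-t\cosh Y}\cosh(\mu Y)\,dY$, $t>0$ (the subscript distinguishes it from $K(y)$). It gives $\int_{\mathbb R}e^{-t\cosh Y}\cos(\xi Y)\,dY=2K_{i\xi}(t)$. The integrals in $t$ and $Y$ may be exchanged, since $\int_{\mathbb R}\int_0^be^{-t(1+\cosh Y)}dt\,dY\le\int_{\mathbb R}\frac{dY}{1+\cosh Y}<\infty$. So
$$\hat w(\xi)=\frac{2\pi\xi}{\sinh\pi\xi}-2\int_0^be^{-t}K_{i\xi}(t)\,dt .\tag{14}$$

**Step 5: $K_{i\xi}(t)$ for small $t$.** Recall $K_\mu=\frac\pi2\,\frac{I_{-\mu}-I_\mu}{\sin\mu\pi}$ with $I_\mu(t)=\sum_{k\ge0}\frac{(t/2)^{2k+\mu}}{k!\,\Gamma(k+1+\mu)}$. Write $\Gamma(k+1-\mu)=\Gamma(1-\mu)(1-\mu)_k$, where $(c)_k=c(c+1)\cdots(c+k-1)$, and use $\Gamma(\mu)\Gamma(1-\mu)=\pi/\sin\pi\mu$. Then the $I_{-\mu}$ part is $\frac12\Gamma(\mu)(t/2)^{-\mu}\sum_k\frac{(t^2/4)^k}{k!(1-\mu)_k}$, and the $I_\mu$ part is the same with $\mu$ replaced by $-\mu$. For $\mu=i\xi$ the two are complex conjugates, so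
$$K_{i\xi}(t)=\operatorname{Re}\Bigl[\Gamma(i\xi)(t/2)^{-i\xi}\sum_{k\ge0}\frac{(t^2/4)^k}{k!\,(1-i\xi)_k}\Bigr].$$
Since $|(1-i\xi)_k|=\prod_{j=1}^k|j-i\xi|\ge k!$ and $|(t/2)^{-i\xi}|=1$, for $0<t\le1$ the terms with $k\ge1$ contribute at most $|\Gamma(i\xi)|\sum_{k\ge1}(t^2/4)^k\le|\Gamma(i\xi)|\frac{t^2}4\cdot\frac43\le\frac{t^2}2|\Gamma(i\xi)|$. Also $0\le1-e^{-t}\le t$, so for $0<t\le1$
$$\Bigl|e^{-t}K_{i\xi}(t)-\operatorname{Re}\bigl[\Gamma(i\xi)(t/2)^{-i\xi}\bigr]\Bigr|\le\Bigl(\frac{t^2}2+t\Bigr)|\Gamma(i\xi)|\le\frac32\,t\,|\Gamma(i\xi)| .\tag{15}$$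
From $\Gamma(i\xi)\Gamma(1-i\xi)=\pi/\sin(\pi i\xi)$ and $\Gamma(1-i\xi)=-i\xi\,\Gamma(-i\xi)$ we have $|\Gamma(i\xi)|=\sqrt{\pi/(\xi\sinh\pi\xi)}$. This decays like $e^{-\pi\xi/2}$ up to a power of $\xi$, much more slowly than the first term $2\pi\xi/\sinh\pi\xi$ of (14). So the sign of $\hat w(\nu)$ is decided by the Bessel integral, whose phase we control through $b$.

**Step 6: make $\hat w(\nu)$ negative.** We have
$$\int_0^b\operatorname{Re}\bigl[\Gamma(i\nu)(t/2)^{-i\nu}\bigr]dt=\operatorname{Re}\Bigl[\Gamma(i\nu)\,2^{i\nu}\,\frac{b^{1-i\nu}}{1-i\nu}\Bigr].$$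
Let $\nu\ge2\pi$. As $b$ runs through $[\frac1{4\nu}e^{-2\pi/\nu},\frac1{4\nu}]$, the phase $-\nu\log b$ changes by exactly $2\pi$. So we can choose $b$ in this interval for which the real part equals the modulus $b|\Gamma(i\nu)|/\sqrt{1+\nu^2}\ge b|\Gamma(i\nu)|/(2\nu)$. Since $\nu\ge2\pi$, this $b$ satisfies $b\ge\frac1{4e\nu}\ge\frac1{11\nu}$, and $b\le\frac1{4\nu}<1$. Integrating (15) over $(0,b)$ costs at most $\frac34b^2|\Gamma(i\nu)|\le b^2|\Gamma(i\nu)|$, so
$$\int_0^be^{-t}K_{i\nu}(t)\,dt\ge b\,|\Gamma(i\nu)|\Bigl(\frac1{2\nu}-b\Bigr)\ge\frac{b\,|\Gamma(i\nu)|}{4\nu}\ge\frac{|\Gamma(i\nu)|}{44\nu^2},$$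
and by (14)
$$\hat w(\nu)\le\frac{2\pi\nu}{\sinh\pi\nu}-\frac{|\Gamma(i\nu)|}{22\nu^2}.\tag{16}$$

**Step 7: the terms $m\ge3$ are negligible.** By (15), $\bigl|\int_0^be^{-t}K_{im\nu}(t)\,dt\bigr|\le b(1+\frac34b)|\Gamma(im\nu)|\le\frac32b|\Gamma(im\nu)|$, so (14) gives
$$|\hat w(m\nu)|\le\frac{2\pi m\nu}{\sinh\pi m\nu}+3b\,|\Gamma(im\nu)| .$$
Since $|\Gamma(im\nu)|=\sqrt{\pi/(m\nu\sinh\pi m\nu)}=O(e^{-\pi m\nu/2})$ and $b<1$, the sum over odd $m\ge3$ is $O(\nu e^{-3\pi\nu})+O(e^{-3\pi\nu/2})=O(e^{-3\pi\nu/2})$ as $\nu\to\infty$, uniformly in the choice of $b$.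

**Step 8: conclude.** Since $\sinh x\le\frac12e^x$, we have $|\Gamma(i\nu)|/\nu^2\ge\sqrt{2\pi}\,\nu^{-5/2}e^{-\pi\nu/2}$. The positive term in (16) is $O(\nu e^{-\pi\nu})$, and the terms of Step 7 are $O(e^{-3\pi\nu/2})$. Both are smaller than $\frac1{22}\sqrt{2\pi}\,\nu^{-5/2}e^{-\pi\nu/2}$ by an exponential factor. So for $\nu$ large, with $b=b(\nu)$ as in Step 6, the sum in (13) is negative, and (12) holds. Fix such $\nu$ and $b$. By Step 2 there is $\vartheta<\pi$ close to $\pi$ such that $K(\pi)>K(0)$ for
$$R=e^{-\pi\nu},\qquad a=e^{-\vartheta\nu},\qquad\kappa=\frac b\nu\sin\vartheta .$$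
By Step 1, choosing first $\tau$ small and then $\delta$ small, (3) holds with $\psi=0$, $p=1/\delta$ and $r=e^{-\kappa\delta}$. $\blacksquare$
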